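\title{Infinitely many primes lying over one prime in a finite extension of noetherian algebras}

\begin{abstract}
Let $R\subseteq S$ be noetherian algebras over a field $k$, with $S$ finitely generated as a right $R$-module and with $R$ of finite Gelfand--Kirillov dimension. A prime ideal $Q$ of $S$ lies over a prime ideal $P$ of $R$ if $P$ is minimal over $Q\cap R$. We show that, over every field, infinitely many primes of $S$ can lie over a single prime of $R$. In the example, $S$ is generated by a commutative noetherian domain and two elements $e,f$ inside a skew Laurent ring, and $R$ is spanned by the scalars and the right ideal $P=(e+f)S$. The main step is to prove that $e+f$ has finite dimensional kernel on every finitely generated $S$-module. We also list all primes of $S$ lying over $P$.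
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field, rings have an identity element, modules are unitary, and \emph{noetherian} means left and right noetherian. A proper ideal $P$ of a ring $R$ is \emph{prime} if $uRw\subseteq P$ implies $u\in P$ or $w\in P$. The \emph{Gelfand--Kirillov dimension} of a $k$-algebra $B$ is
\[
\operatorname{GK}(B)=\operatorname{GK}_k(B)=\sup_V\ \limsup_{n\to\infty}\frac{\log\dim_kV^n}{\log n},
\]
where $V$ runs over the finite dimensional subspaces of $B$ containing $1$ and $V^n$ is the span of the products of $n$ elements of $V$. It measures the polynomial rate of growth of $B$, and it does not increase on passing to a subalgebra.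

Let $S$ be a noetherian $k$-algebra and $R$ a noetherian subalgebra with $1_R=1_S$, such that $S$ is finitely generated as a right $R$-module. A prime $Q$ of $S$ \emph{lies over} a prime $P$ of $R$ if $P$ is minimal among the primes of $R$ containing $Q\cap R$.

When $S$ is commutative, $Q\cap R$ is prime, so the condition says $Q\cap R=P$. The primes $Q$ with $Q\cap R=P$ correspond to the primes of $S\otimes_R\kappa(P)$, where $\kappa(P)$ is the field of fractions of $R/P$. This is a finite dimensional $\kappa(P)$-algebra, so only finitely many primes lie over $P$. In the noncommutative case $Q\cap R$ need not be prime, and this is the reason for the form of the definition. For instance, let $S=M_2(k)$, let $R$ be the ring of upper triangular matrices, and let $Q=0$. Then $Q\cap R=0$ is not prime, and $Q$ lies over both primes of $R$, namely the first row and the second column. A given $Q$ always lies over finitely many primes, because the noetherian ring $R/(Q\cap R)$ has finitely many minimal primes. The question, posed in \cite{SPI}, concerns the other direction.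

\medskip
\noindent\textbf{Question.} \emph{Let $R\subseteq S$ be as above, and assume $\operatorname{GK}(R)<\infty$. Is it true that for every prime $P$ of $R$ only finitely many primes of $S$ lie over $P$?}
\medskip

The commutative case suggests a positive answer, and two positive results are known. Finiteness holds for a class of rings that includes complex group algebras of polycyclic-by-finite groups, noetherian PI algebras, and enveloping algebras of finite dimensional complex solvable or semisimple Lie algebras (Letzter). It also holds for every $P$ with $\operatorname{GK}(R/P)\ge\operatorname{GK}(R/r_R(S/R))$, where $r_R(S/R)$ is the annihilator in $R$ of the right $R$-module $S/R$. In general, however, the answer is negative.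

\begin{theorem}\label{thm:main}
Let $k$ be a field. Put $K=k$ if $k$ is not algebraic over a finite field, and let $K=k(q)$ be the field of rational functions in one variable otherwise. There are noetherian $k$-algebras $R\subseteq S$ with $1_R=1_S$ and a prime ideal $P$ of $R$ such that $S_R$ is finitely generated, $\operatorname{GK}_k(R)\le\operatorname{GK}_k(S)<\infty$, $R/P\cong K$, and infinitely many prime ideals of $S$ lie over $P$.
\end{theorem}

The triangular example already contains the mechanism. There the first row is a right ideal $zS$ of $S$, with $z=E_{11}$, and $R=k+zS$. Section~\ref{sec:subrings} studies subrings $R=K+zS$ of an arbitrary $K$-algebra $S$. The annihilator of any finite dimensional simple $S$-module on which $z$ is singular lies over $P=zS$, so it costs little to have infinitely many primes over $P$. The difficulty is to make $R$ noetherian. This holds as soon as $z$ has finite dimensional kernel on every finitely generated $S$-module, and it fails if $S$ has a central element that separates the simple modules. Section~\ref{sec:ring} constructs a ring $S$ that resembles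 the enveloping algebra of $\mathfrak{sl}_2$ but in which the would-be central element has been forced out of the ring, and Section~\ref{sec:modules} describes its finite dimensional modules. The kernel property, which is the heart of the paper, is proved in Section~\ref{sec:kernel}. Section~\ref{sec:growth} bounds the growth of $S$ and completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:complements}, which the proof of Theorem~\ref{thm:main} does not use, determines all primes over $P$, shows that $r_R(S/R)=0$, and shows that for $K=k$ the number $\operatorname{GK}(R/P)$ can be made any integer $d\ge0$.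

\section{The subrings $K+zS$}\label{sec:subrings}

In this section $K$ is a field, $S$ is a $K$-algebra, and $z\in S$ satisfies $zS\ne S$. Put
\[
I=zS,\qquad R=K+I.
\]
Since $K$ is central and $I$ is a right ideal of $S$, the set $R$ is a subalgebra of $S$ and $I$ is a two-sided ideal of $R$. Since $I$ is proper, $K\cap I=0$. Hence $R/I\cong K$, and $I$ is a prime ideal of $R$. For a left (or right) $S$-module $N$ let $\ker_z(N)$ be the $K$-space of all $n\in N$ with $zn=0$ (or $nz=0$).

\begin{lemma}\label{lem:lyingover}
Let $V$ be a simple left $S$-module with $\dim_KV<\infty$, and let $Q$ be its annihilator. Then $Q$ is a prime of $S$, and $Q$ lies over $I$ if and only if $z$ is singular on $V$.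
\end{lemma}

\begin{proof}
The algebra $S/Q\subseteq\operatorname{End}_K(V)$ is finite dimensional and has a faithful simple module, so it is simple and $Q$ is prime.

Suppose that $z$ is singular on $V$. Then no element of $I=zS$ acts surjectively on $V$. If $c+i\in Q$ with $c\in K$ and $i\in I$, then $i$ acts as the scalar $-c$, so $c=0$. Thus $Q\cap R\subseteq I$. The algebra $R/(Q\cap R)$ embeds in $S/Q$, so it is finite dimensional. A prime artinian ring is simple, so every prime of $R$ containing $Q\cap R$ is maximal, and no two of them are comparable. In particular $I$ is minimal over $Q\cap R$.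

Suppose that $z$ is invertible on $V$. Its inverse is a polynomial in $z$, so $1-zs\in Q$ for some $s\in S$. This element lies in $Q\cap R$ but not in $I$, so $Q$ does not lie over $I$.
\end{proof}

The ring $R$ is in general far from noetherian. An ideal $J$ of $R$ on either side is close to an ideal of $S$, and the next proof shows that the gap between the two is measured by a kernel of $z$. The two sides need different arguments because $I$ is an ideal of $S$ on the right only.

\begin{proposition}\label{prop:noeth}
Assume that $S$ is noetherian and that $\dim_K\ker_z(N)<\infty$ for every finitely generated left $S$-module $N$ and every finitely generated right $S$-module $N$. Then $S_R$ is finitely generated and $R$ is noetherian.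
\end{proposition}

\begin{proof}
\emph{$S_R$ is finitely generated.} The cyclic module $S/SzS$ is annihilated by $z$, so it is finite dimensional by hypothesis, say $S=SzS+\sum_jKg_j$. The right ideal $SzS$ is the sum of the right ideals $szS$ with $s\in S$, and finitely many of them suffice: $SzS=\sum_{i=1}^ms_izS$. Since $zS\subseteq R$ and $K\subseteq R$, we obtain $S=\sum_is_iR+\sum_jg_jR$.

\emph{$R$ is right noetherian.} Let $J$ be a right ideal of $R$. Then $JI=JzS$ is contained in $J$ and is a right ideal of $S$. It is finitely generated over $S$, hence over $R$ by the first step. Since $Jz\subseteq JI$, we have $J/JI\subseteq\ker_z(JS/JI)$, and $JS/JI$ is a finitely generated right $S$-module. So $\dim_KJ/JI<\infty$, and $J$ is generated by generators of $JI$ together with lifts of a basis of $J/JI$.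

\emph{$R$ is left noetherian.} Let $J$ be a left ideal of $R$. Since $J/(J\cap I)$ embeds in $R/I\cong K$, we may assume $J\subseteq I$. Let $L=SJ$ and write $L=\sum_{i=1}^mSj_i$ with $j_i\in J$. Then
\[
IJ=zSJ=zL=\sum_izSj_i=\sum_iIj_i\subseteq\sum_iRj_i\subseteq J,
\]
so it suffices to show $\dim_KJ/zL<\infty$. Now $J\subseteq zS\cap L$. The $K$-linear map
\[
\ker_z(S/L)=\{s+L: zs\in L\}\longrightarrow(zS\cap L)/zL,\qquad s+L\longmapsto zs+zL,
\]
is well defined because $s\in L$ gives $zs\in zL$, and it is surjective because every element of $zS\cap L$ has the form $zs$ with $zs\in L$. Its source is finite dimensional by hypothesis.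
\end{proof}

At least for the module $S/zS$, the hypothesis on kernels is also necessary.

\begin{lemma}\label{lem:necessary}
Assume that $S$ is a domain, $z\neq0$, and $R$ is right noetherian. Then $\dim_K\ker_z(S/zS)<\infty$. In particular, the image of the center of $S$ in $S/zS$ is finite dimensional.
\end{lemma}

\begin{proof}
Let $T=\{s\in S:sz\in zS\}$, so that $T\supseteq zS$ and $T/zS=\ker_z(S/zS)$. Since $TI\subseteq zS$, the space $T$ is a right $R$-submodule of $S$, and $I$ annihilates $T/zS$. As a right $R$-module, $T$ is isomorphic to the right ideal $zT$ of $R$, so it is finitely generated. Hence $T/zS$ is finitely generated over $R/I=K$. Central elements of $S$ lie in $T$.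
\end{proof}

\begin{example}\label{ex:sl2}
Let $S=U(\mathfrak{sl}_2(\mathbb C))$ with the usual generators $E,F,H$, and let $z=E+F$. The simple module $L_n$ of dimension $n$ has a weight basis $v_0,\dots,v_{n-1}$ on which $E$ and $F$ change the index by one. For $n$ odd, $z$ maps the span of the $v_j$ with $j$ even, of dimension $(n+1)/2$, into the span of the $v_j$ with $j$ odd, of dimension $(n-1)/2$. So $z$ is singular on $L_n$, and by Lemma~\ref{lem:lyingover} infinitely many primes of $S$ lie over the prime $zS$ of $R=\mathbb C+zS$. But $R$ is not right noetherian. The central element $\Omega=EF+FE+H^2/2$ acts on $L_n$ as the scalar $(n^2-1)/2$. If $p(\Omega)\in zS$ for a polynomial $p$, then $p(\Omega)$ is a singular scalar on $L_n$ for every odd $n$, so $p$ has infinitely many roots and $p=0$. Thus the powers of $\Omega$ are independent modulo $zS$, and Lemma~\ref{lem:necessary} applies.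
\end{example}

The example shows what is needed: a noetherian ring with finite dimensional simple modules shaped like the $L_n$, for infinitely many odd $n$, and with no central element that tells them apart.

\section{The ring $S$}\label{sec:ring}

\subsection*{The shape of the construction}
Let $A$ be a commutative ring with an automorphism $\tau$, let $a\in A$, and adjoin elements $e,f$ with $eb=\tau(b)e$, $fb=\tau^{-1}(b)f$, $fe=a$, $ef=\tau(a)$. Then $e$ and $f$ move a simultaneous eigenvector of $A$ forward and backward along a $\tau$-orbit of points of $\operatorname{Spec}A$, and a chain of eigenvectors can only end where the orbit meets the locus $a=0$. To obtain finite chains of every length, take coordinates $h,y$ with $\tau(h)=qh$ and $\tau(y)=q^{-1}y$, and let the locus $a=0$ be the union of two curves $h=1$ and $y=\mu$. For each $n\geq 1$ the orbit of the point $(h,y)=(1,q^{-n}\mu)$ on the first curve contains the point $(q^{-n},\mu)$ on the second.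

The orbits lie on the curves on which the invariant function $x=hy$ is constant, and $x$ plays the part of $\Omega$. If $y$ is a coordinate on the affine line, as in $A=K[h^{\pm1},y]$, then $x\in A$ is central and the obstruction of Example~\ref{ex:sl2} returns. We therefore let $y$ range over the projective line, keeping both $y=0$ and $y=\infty$, so that neither $x$ nor $x^{-1}$ is regular. To have an affine scheme we must remove a nonempty $\tau$-stable set of values of $y$. It must avoid $0$ and $\infty$, so we remove a whole orbit $\{q^j:j\in\mathbb Z\}$.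

\subsection*{The constants}
Let $K$ be as in Theorem~\ref{thm:main}. We fix $q\in K^*$ that is not a root of unity. If $K=k$, such an element exists, since a field all of whose nonzero elements are roots of unity is algebraic over a finite field. If $K=k(q)$, we take the variable. Write $q^{\mathbb Z}=\{q^j:j\in\mathbb Z\}$ and fix
\[
\mu\in K^*\setminus q^{\mathbb Z}.
\]
If $\operatorname{char}K\ne2$, one can take $\mu=-1$, since $-1=q^j$ gives $q^{2j}=1$, hence $j=0$ and $-1=1$. If $\operatorname{char}K=2$, then $q$ is transcendental over $\mathbb F_2$, because a nonzero element algebraic over $\mathbb F_2$ is a root of unity; so $\mu=1+q$ is neither zero nor a power of $q$.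

\subsection*{The commutative ring $A$}
Let $h,y$ be indeterminates, $F=K(h,y)$, and
\[
\Lambda=K[(y-q^j)^{-1}:j\in\mathbb Z]\subseteq K(y),\qquad A=\Lambda[h^{\pm1}]\subseteq F.
\]
An element of $\Lambda$ is a rational function of $y$ whose poles lie in $q^{\mathbb Z}$; in particular it has no pole at $0$ or $\infty$. Let $\tau$ be the $K$-automorphism of $F$ with $\tau(h)=qh$ and $\tau(y)=q^{-1}y$. Since $\tau(y-q^j)=q^{-1}(y-q^{j+1})$, it restricts to automorphisms of $\Lambda$ and of $A$. Put $x=hy$. Then $\tau(x)=x$ and $F=K(x,h)$.

To see $\Lambda$ as a localization of a polynomial ring, use the coordinate $v=(y-1)^{-1}$, which vanishes at $y=\infty$. From $y=1+v^{-1}$ we get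
\[
(y-q^j)^{-1}=\frac{v}{1+(1-q^j)v},\qquad \frac1{1+(1-q^j)v}=\frac{y-1}{y-q^j}=1+(q^j-1)(y-q^j)^{-1}.
\]
So $\Lambda$ is the localization of $K[v]$ at the elements $1+(1-q^j)v$, and each $(y-1)/(y-q^j)$ is a unit of $\Lambda$. Let $\Gamma=(K\cup\{\infty\})\setminus q^{\mathbb Z}$. For $\eta\in\Gamma$ and $\lambda\in K^*$ put
\[
\ell_\eta=\frac{y-\eta}{y-1}=1+(1-\eta)v\quad(\eta\ne\infty),\qquad \ell_\infty=v,\qquad Y_\eta=\ell_\eta A,\qquad H_\lambda=(h-\lambda)A .
\]
The ideals $Y_\eta$ and $H_\lambda$ describe the curves $y=\eta$ and $h=\lambda$.

\begin{lemma}\label{lem:A}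
\begin{enumerate}
\item[(a)] $A$ is a noetherian domain with field of fractions $F$. Its primes have height at most $2$, and $\dim_KA/\mathfrak p<\infty$ if $\mathfrak p$ has height $2$.
\item[(b)] $A/Y_\eta\cong K[h^{\pm1}]$ and $A/H_\lambda\cong\Lambda$. The ideals $Y_\eta$, $H_\lambda$ are pairwise distinct primes of height one. Moreover $Y_\eta+Y_{\eta'}=A$ for $\eta\ne\eta'$, and $H_\lambda+H_{\lambda'}=A$ for $\lambda\ne\lambda'$.
\item[(c)] $\tau(Y_\eta)=Y_{q\eta}$, with $q\infty=\infty$, and $\tau(H_\lambda)=H_{q^{-1}\lambda}$.
\item[(d)] $H_\lambda+Y_\eta$ is the kernel of the evaluation map $A\to K$, $b\mapsto b(\lambda,\eta)$, and $\tau(b)(q^{-1}\lambda,q\eta)=b(\lambda,\eta)$ for all $b\in A$.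
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ring $A$ is a localization of $K[h,v]$. A prime $\mathfrak p$ of height $2$ comes from a prime $\mathfrak p_0$ of height $2$ of $K[h,v]$, which is maximal with residue field finite over $K$ by the Nullstellensatz, and $A/\mathfrak p$ is a nonzero localization of that field.

(b) Since $\eta\ne1$, the element $\ell_\eta$ has degree one in $v$. Its root is $v=(\eta-1)^{-1}$, or $v=0$ if $\eta=\infty$, and there $1+(1-q^j)v$ takes the nonzero value $(\eta-q^j)/(\eta-1)$, or $1$. So $\Lambda/\ell_\eta\Lambda=K$, the quotient map being evaluation at $y=\eta$. Different $\eta$ give different roots, hence different maximal ideals of $\Lambda$. This gives the statements on the $Y_\eta$. For the $H_\lambda$, set $h=\lambda$ and note that $(h-\lambda)-(h-\lambda')\in K^*$. Nonzero principal primes have height one by Krull's principal ideal theorem, and $H_\lambda\ne Y_\eta$ since $H_\lambda\cap\Lambda=0$.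

(c) We have $\tau(\ell_\eta)=\frac{y-q\eta}{y-q}=\ell_{q\eta}\cdot\frac{y-1}{y-q}$ for $\eta\ne\infty$, $\tau(v)=\frac{q}{y-q}=v\cdot q\frac{y-1}{y-q}$, and $\tau(h-\lambda)=q(h-q^{-1}\lambda)$.

(d) The first claim follows from (b). Both sides of the formula are $K$-algebra maps in $b$, and they agree on $h$ and on each $(y-q^j)^{-1}$.
\end{proof}

Now put
\[
a=(h-1)\,\ell_\mu=(h-1)\,\frac{y-\mu}{y-1}\in A .
\]

\subsection*{The rings $S$ and $R$}
Let $A[t^{\pm1};\tau]$ be the skew Laurent ring: the free left $A$-module on the powers $t^i$, $i\in\mathbb Z$, with $tb=\tau(b)t$ for $b\in A$. It is a domain, as one sees from terms of highest degree. Let $S$ be the subring generated by $A$, $e=t$ and $f=at^{-1}$. Then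
\begin{equation}\label{eq:rel}
eb=\tau(b)e,\qquad fb=\tau^{-1}(b)f\quad(b\in A),\qquad fe=a,\qquad ef=\tau(a).
\end{equation}
The field $K$ is central in $S$. For $i\ge0$ put $S_i=Ae^i$ and $S_{-i}=Af^i$.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] $S=\bigoplus_{i\in\mathbb Z}S_i$ is a graded domain, each $S_i$ is a free left $A$-module of rank one, and $S$ is presented over $A$ by the generators $e,f$ and the relations \eqref{eq:rel}.
\item[(b)] $S$ is noetherian.
\item[(c)] $S$ has an anti-automorphism $\theta$ that fixes $A$ pointwise and exchanges $e$ and $f$.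
\item[(d)] If $0\ne s\in S$ has its nonzero components in degrees between $\alpha$ and $\beta$, with $s_\alpha\ne0\ne s_\beta$, then $(e+f)s$ and $s(e+f)$ have nonzero components in degrees $\alpha-1$ and $\beta+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\tilde S$ be the ring presented over $A$ by $e,f$ and \eqref{eq:rel}. In a monomial of $\tilde S$ the elements of $A$ can be moved to the left, and a word in $e,f$ involving both letters contains $ef$ or $fe$ and can be shortened. So every element of $\tilde S$ has the form $\sum_{i\ge0} b_ie^i+\sum_{i>0}c_if^i$. Its image in $S$ is $\sum b_it^i+\sum c_i\,a\tau^{-1}(a)\cdots\tau^{-(i-1)}(a)\,t^{-i}$, which vanishes only if all $b_i,c_i$ vanish. Hence the surjection $\tilde S\to S$ is bijective, the sum of the $S_i$ is direct, and $S_i=S\cap At^i$.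

(b) We use two textbook facts: if $B$ is noetherian and $\sigma$ is an automorphism of $B$, then the skew polynomial ring $B[T;\sigma]$ is noetherian; and a ring with an exhaustive filtration $F_0\subseteq F_1\subseteq\cdots$ is noetherian if its associated graded ring is. Take $F_n=\sum_{|i|\le n}S_i$. Then $F_nF_m\subseteq F_{n+m}$, and $\operatorname{gr}S$ is generated over $A$ by the symbols $\bar e,\bar f$, which satisfy $\bar eb=\tau(b)\bar e$, $\bar fb=\tau^{-1}(b)\bar f$ and $\bar e\bar f=\bar f\bar e=0$. Extend $\tau^{-1}$ to an automorphism $\sigma$ of $A[T_1;\tau]$ by $\sigma(T_1)=T_1$. Then $\operatorname{gr}S$ is a homomorphic image of $A[T_1;\tau][T_2;\sigma]$.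

(c) Reversing products and exchanging $e$ and $f$ turns the four relations \eqref{eq:rel} into $bf=f\tau(b)$, $be=e\tau^{-1}(b)$, $fe=a$ and $ef=\tau(a)$, which hold in $S$. By (a) this defines an anti-endomorphism $\theta$, and $\theta^2=\mathrm{id}$.

(d) For $(e+f)s$ these components are $fs_\alpha$ and $es_\beta$, and for $s(e+f)$ they are $s_\alpha f$ and $s_\beta e$. They are nonzero because $S$ is a domain.
\end{proof}

From now on
\[
z=e+f,\qquad P=I=zS,\qquad R=K+zS .
\]
By Lemma~\ref{lem:S}(d), $zS\cap A=0$. In particular $zS\ne S$, so Section~\ref{sec:subrings} applies, and $P$ is a prime of $R$ with $R/P\cong K$. Note that $\theta(z)=z$. The choice $z=e+f$, rather than $z=e$, is forced by Lemma~\ref{lem:necessary}: all of $A$ satisfies $be\in eS$, so $\ker_e(S/eS)$ is infinite dimensional.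

\section{Finite dimensional modules}\label{sec:modules}

For $\alpha,\beta\in\mathbb Z$ let $[\alpha,\beta]$ denote the point $(h,y)=(q^\alpha,q^\beta\mu)$. Because $\mu\notin q^{\mathbb Z}$, we have $q^\beta\mu\in\Gamma$, and elements of $A$ can be evaluated there. By Lemma~\ref{lem:A}(d) and the definition of $a$,
\begin{equation}\label{eq:shift}
\tau(b)[\alpha-1,\beta+1]=b[\alpha,\beta]\quad(b\in A),\qquad a[\alpha,\beta]=0\iff\alpha=0\text{ or }\beta=0 .
\end{equation}
So the orbits are the antidiagonals of the lattice, and the locus $a=0$ consists of the two axes. For $n\ge1$ the antidiagonals $\alpha+\beta=-n$ and $\alpha+\beta=n$ meet the axes in two points that are $n$ steps apart (Figure~\ref{fig:lattice}). We number the points of these two segments as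
\[
\xi_j=[-1-j,\ j+1-n],\qquad \xi'_j=[n-1-j,\ j+1]\qquad(-1\le j\le n-1).
\]
Put $a_j=a(\xi_j)$. By \eqref{eq:shift},
\begin{equation}\label{eq:chain}
\tau(b)(\xi_{j+1})=b(\xi_j),\qquad a_{-1}=a_{n-1}=0,\qquad a_j\ne0\ \text{ for }0\le j\le n-2,
\end{equation}
and the same holds with $\xi'_j$ in place of $\xi_j$. Let $V_n=\bigoplus_{j=0}^{n-1}Kv_j$ with
\[
bv_j=b(\xi_j)v_j\ \ (b\in A),\qquad ev_j=v_{j+1},\quad fv_{j+1}=a_jv_j\ \ (0\le j\le n-2),\qquad ev_{n-1}=fv_0=0,
\]
and define $V'_n$ by the same formulas with the points $\xi'_j$. The family $V'_n$ is needed only in Section~\ref{sec:complements}.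

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \x in {-4,...,4} {\foreach \y in {-4,...,4} {\fill[gray!60] (\x,\y) circle (1pt);}}
\draw[thick] (-4.5,0) -- (4.5,0) node[right] {$y=\mu$};
\draw[thick] (0,-4.5) -- (0,4.5) node[above] {$h=1$};
\foreach \x/\y in {-1/-2,-2/-1,-3/0,2/1,1/2,0/3} {\fill (\x,\y) circle (3.5pt);}
\foreach \x/\y in {0/-3,3/0} {\draw[fill=white] (\x,\y) circle (3.5pt);}
\foreach \x/\y in {-1/-2,-2/-1,2/1,1/2} {\draw[->,thick] (\x-0.2,\y+0.2) -- (\x-0.8,\y+0.8);}
\node at (-2.5,-2.5) {$V_3$};
\node at (2.5,2.5) {$V'_3$};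
\end{tikzpicture}
\caption{The lattice point $(\alpha,\beta)$ stands for the point $(h,y)=(q^\alpha,q^\beta\mu)$. The element $a$ vanishes exactly on the two axes. The black dots are the characters of $A$ that occur in the three-dimensional modules $V_3$ and $V_3'$, and the arrows show the action of $e$. A chain starts one step after one axis (white dot) and ends on the other axis.}
\label{fig:lattice}
\end{figure}

\begin{example}\label{ex:small}
On $V_1$ both $e$ and $f$ act as zero, so $z=0$. On $V_2$ and $V_3$ the matrices of $z$ are
\[
\begin{pmatrix}0&a_0\\1&0\end{pmatrix},\qquad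
\begin{pmatrix}0&a_0&0\\1&0&a_1\\0&1&0\end{pmatrix}.
\]
The first has determinant $-a_0\ne0$. The second has rank two, with kernel spanned by $v_2-a_1v_0$. The image of $S$ is $M_3(K)$ by the next lemma, so the image of $P$ consists of the endomorphisms of $V_3$ with values in the plane $zV_3$, and the image of $R$ is the stabilizer of this plane. This is a ring of block triangular matrices with prime quotients $M_2(K)$ and $K$, and the second quotient is $R/P$. The triangular example of the introduction thus reappears as a quotient of the pair $R\subseteq S$.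
\end{example}

\begin{lemma}\label{lem:Vn}
Each $V\in\{V_n,V_n'\}$ is an $S$-module, and $S\to\operatorname{End}_K(V)\cong M_n(K)$ is surjective. The element $z$ is singular on $V$ if and only if $n$ is odd. The simple modules $V_n,V'_n$ $(n\ge1)$ have pairwise distinct annihilators.
\end{lemma}

\begin{proof}
We use only \eqref{eq:chain}, so the argument covers both families. By Lemma~\ref{lem:S}(a) we must verify \eqref{eq:rel}. For $0\le j\le n-2$,
\begin{align*}
ebv_j&=b(\xi_j)v_{j+1}=\tau(b)(\xi_{j+1})v_{j+1}=\tau(b)ev_j,\\
fbv_{j+1}&=b(\xi_{j+1})a_jv_j=\tau^{-1}(b)(\xi_j)a_jv_j=\tau^{-1}(b)fv_{j+1},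
\end{align*}
and $fev_j=a_jv_j=av_j$, $efv_{j+1}=a_jv_{j+1}=\tau(a)v_{j+1}$. On $v_{n-1}$ both sides of the first relation vanish, and on $v_0$ both sides of the second. It remains to check $av_{n-1}=fev_{n-1}=0$ and $\tau(a)v_0=efv_0=0$; these are the equations $a_{n-1}=0$ and $a_{-1}=0$.

The element $h$ acts diagonally with $n$ distinct eigenvalues, so suitable polynomials in $h$ act as the diagonal matrix units $E_{jj}$. Then $eE_{jj}=E_{j+1,j}$ and $fE_{j+1,j+1}=a_jE_{j,j+1}$ with $a_j\ne0$, and products of these give all matrix units.

The matrix of $z$ is tridiagonal with zero diagonal, entries $1$ below it, and entries $a_0,\dots,a_{n-2}$ above it. Let $D_m$ be its leading principal minor of size $m$. Expanding along the last row and then the last column gives $D_m=-a_{m-2}D_{m-2}$, with $D_0=1$ and $D_1=0$. So $D_n=0$ for $n$ odd, and $D_n=(-1)^{n/2}a_0a_2\cdots a_{n-2}\ne0$ for $n$ even.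

The eigenvalues of $h$ are $q^{-1},\dots,q^{-n}$ on $V_n$ and $1,q,\dots,q^{n-1}$ on $V'_n$, so the modules are pairwise non-isomorphic. Since $M_n(K)$ has only one simple module, the annihilator determines the module.
\end{proof}

Let $Q_n$ and $Q_n'$ be the annihilators of $V_n$ and $V_n'$ in $S$. Lemmas~\ref{lem:lyingover} and~\ref{lem:Vn} give the following.

\begin{corollary}\label{cor:over}
The primes $Q_n$ and $Q'_n$ lie over $P$ if $n$ is odd, and do not if $n$ is even.
\end{corollary}

The function $x=hy$ takes the constant value $q^{-n}\mu$ at the points of $V_n$ and $q^n\mu$ at those of $V'_n$. It separates the modules, as $\Omega$ did, but it does not belong to $S$.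

\section{The kernel of $e+f$}\label{sec:kernel}

\begin{theorem}\label{thm:kernel}
If $N$ is a finitely generated left or right $S$-module, then $\ker_z(N)$ is finite dimensional over $K$.
\end{theorem}

A right module $N$ becomes a left module by $s\cdot n=n\theta(s)$, and $\ker_z(N)$ is unchanged because $\theta(z)=z$. So we consider left modules only. Everything starts from the following consequences of $zl=0$, obtained from \eqref{eq:rel}:
\begin{equation}\label{eq:kernel}
fl=-el,\qquad e^2l=-efl=-\tau(a)l,\qquad f(el)=al\qquad(l\in\ker_z(N)).
\end{equation}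
They show that $Al+Ael$ is stable under $e$ and $f$, so that
\begin{equation}\label{eq:two}
Sl=Al+Ael\qquad(l\in\ker_z(N)).
\end{equation}
They also show that, wherever $\tau(a)$ can be inverted, $l$ is a fixed vector of the operator $-\tau(a)^{-1}e^2$, which is semilinear with respect to $\tau^2$. The size of the kernel is therefore governed by the invariants of $\tau^2$. We first see this in the universal case.

\begin{example}\label{ex:universal}
Let $N=S/Sz$ and $u=1+Sz$. We claim that $\ker_z(N)=Ku$. By \eqref{eq:two}, $N=Au+Aeu$, and this sum is free, because by Lemma~\ref{lem:S}(d) a nonzero element of $Sz$ has components in two degrees that differ by at least $2$. For $b,c\in A$, formulas \eqref{eq:rel} and \eqref{eq:kernel} give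
\[
z(bu+ceu)=\bigl(\tau^{-1}(c)a-\tau(c)\tau(a)\bigr)u+\bigl(\tau(b)-\tau^{-1}(b)\bigr)eu .
\]
Applying $\tau$ to the coefficients, we see that $bu+ceu\in\ker_z(N)$ if and only if $\tau^2(b)=b$ and $\tau^2(c)\tau^2(a)=c\,\tau(a)$.

Write $b=\sum b_i(y)h^i$ with $b_i\in\Lambda$. The first equation says $q^{2i}b_i(q^{-2}y)=b_i(y)$. The set of poles of $b_i$ is then a finite subset of $q^{\mathbb Z}$ stable under multiplication by $q^2$, so it is empty. As $b_i$ has no pole at $\infty$ either, it is constant, and $b_i=0$ unless $q^{2i}=1$. Thus $b\in K$. (For $A=K[h^{\pm1},y]$ the solutions $b_i=y^i$ would appear here.)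

Suppose $c\ne0$, and let $\nu_m$ be the order of vanishing at $h=q^{-m}$ on $F=K(y)(h)$. Then $\nu_m(\tau^2(c))=\nu_{m-2}(c)$, and $\nu_m(\tau^j(a))$ is $1$ for $m=j$ and $0$ otherwise. For even $m$ the second equation gives $\nu_m(c)=\nu_{m-2}(c)$ if $m\ne2$, and $\nu_2(c)=\nu_0(c)+1$. This is impossible, since $\nu_m(c)=0$ for all but finitely many $m$. So $c=0$.

Applying $\theta$, we find $\{s\in S:sz\in zS\}=K+zS=R$. The same computation of invariants shows that the center of $S$ is $K$: an element commuting with $h$ lies in $A$, since $h^{-1}sh=q^is$ for $s\in S_i$, and an element of $A$ commuting with $e$ is fixed by $\tau$.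
\end{example}

For a general module two new difficulties arise. A module that is torsion-free over $A$ need not be free, so coordinates have denominators, and we must bound the invariant functions with a prescribed denominator. A module may also be torsion over $A$, and then we must find the curves that can support it. The next three lemmas provide the tools.

\subsection*{Semilinear maps}
Let $\sigma$ be an automorphism of a field $E$. An additive map $\varphi$ on an $E$-vector space is \emph{$\sigma$-semilinear} if $\varphi(cw)=\sigma(c)\varphi(w)$. Its fixed vectors form a vector space over the fixed field $E^\sigma$.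

\begin{lemma}\label{lem:semi}
\begin{enumerate}
\item[(a)] Let $\varphi$ be a $\sigma$-semilinear map on an $E$-space $V$. Fixed vectors of $\varphi$ that are linearly independent over $E^\sigma$ are linearly independent over $E$.
\item[(b)] Let $E_0\supseteq K$ be a field and let $\sigma$ be the $E_0$-automorphism of $E_0(h)$ with $\sigma(h)=q^2h$. Then $E_0(h)^\sigma=E_0$. In particular $F^{\tau^2}=K(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise take a nontrivial relation $\sum c_iw_i=0$ over $E$ with the least number of terms and with $c_1=1$. Applying $\varphi$ and subtracting gives the shorter relation $\sum(c_i-\sigma(c_i))w_i=0$, which must be trivial. So all $c_i$ lie in $E^\sigma$, a contradiction.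

(b) Let $p/r\ne0$ be fixed, with $p,r\in E_0[h]$ coprime. From $\sigma(p)r=p\sigma(r)$ we get $p\mid\sigma(p)$, and the degrees agree, so $\sigma(p)=\lambda p$ and $\sigma(r)=\lambda r$ with $\lambda\in E_0^*$. Since the scalars $q^{2i}$ are distinct, both $p$ and $r$ are multiples of the one power $h^i$ with $q^{2i}=\lambda$. So $p/r\in E_0$.
\end{proof}

\subsection*{Invariant functions with a given denominator}
The function $x=hy$ maps $\operatorname{Spec}A$ to the projective line, and every point of the line, including $0$ and $\infty$, has a curve of $\operatorname{Spec} A$ above it. A pole of $g\in K(x)$ at a point is therefore a pole along a curve, and a fixed denominator $d$ can cancel only a bounded amount of such poles. Valuations make this precise.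

\begin{lemma}\label{lem:poles}
For $0\ne d\in A$, the space $\{g\in K(x):dg\in A\}$ is finite dimensional over $K$.
\end{lemma}

\begin{proof}
For a monic irreducible $\pi\in K[x]$ let $v_\pi$ be the $\pi$-adic valuation of $K(x)$, and let $v_\infty(p/r)=\deg r-\deg p$. Let $v_c$ be any of these valuations. On $K(x)[h]$ define $v_c(\sum g_ih^i)=\min_iv_c(g_i)$. By Gauss's lemma this function is additive on products, so it extends to a valuation of $F=K(x)(h)$. We have $v_c(K^*)=0$, $v_c(h^{\pm1})=0$, and
\[
v_c(y-q^j)=v_c(x-q^jh)-v_c(h)=\min(v_c(x),0)\le0 .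
\]
So $v_c\ge0$ on the generators $h^{\pm1}$, $(y-q^j)^{-1}$ of $A$, hence on $A$, and this holds for every $c$. Also $v_c(d)=0$ for all but finitely many $c$, since $d$ is a quotient of two polynomials in $h$, which involve finitely many coefficients in $K(x)$.

Let $D=\prod_\pi\pi^{v_\pi(d)}\in K[x]$. If $g\ne0$ and $dg\in A$, then $v_c(g)\ge-v_c(d)$ for all $c$. For $c=\pi$ this says that $Dg$ is a polynomial, and for $c=\infty$ it says that $\deg(Dg)\le\deg D+v_\infty(d)$.
\end{proof}

\subsection*{Orbits of height-one primes}
In the torsion case we need two facts about curves: a $\tau$-orbit of curves contains at most one component of the locus $a=0$, and the periodic curves are the fibers of $x$.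

\begin{lemma}\label{lem:orbits}
Let $\mathfrak p$ be a prime of $A$ of height one.
\begin{enumerate}
\item[(a)] If $a\in\mathfrak p$, then $a\notin\tau^m(\mathfrak p)$ for all $m\ge1$.
\item[(b)] If $\tau^m(\mathfrak p)=\mathfrak p$ for some $m\ge1$, then $\tau(\mathfrak p)=\mathfrak p$, and with $E=\operatorname{Frac}(A/\mathfrak p)$ the field $E^{\tau^2}$ is a finite extension of $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A height-one prime containing $a=(h-1)\ell_\mu$ contains one of the nonzero primes $H_1$, $Y_\mu$, and so equals it. By Lemma~\ref{lem:A}, $\tau^m(H_1)=H_{q^{-m}}$ and $\tau^m(Y_\mu)=Y_{q^m\mu}$, and for $m\ge1$ neither of these is $H_1$ or $Y_\mu$.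

(b) If $\mathfrak p$ is $Y_0$ or $Y_\infty$, then $\tau(\mathfrak p)=\mathfrak p$ by Lemma~\ref{lem:A}(c), $E=K(h)$, and $E^{\tau^2}=K$ by Lemma~\ref{lem:semi}(b).

Otherwise $\mathfrak p$ contains neither $\ell_0$ nor $\ell_\infty$, so it survives in $A'=A[\ell_0^{-1},\ell_\infty^{-1}]$. Let $B=K[h^{\pm1},y^{\pm1}]=K[x^{\pm1},h^{\pm1}]$. Since $\ell_\infty^{-1}=y-1$, $\ell_0^{-1}\ell_\infty=y^{-1}$ and $\ell_0^{-1}=1-y^{-1}$, the ring $A'$ is obtained from $B$ by inverting the elements $y-q^j$. Thus $A'$ is a localization of both $A$ and $B$, and all three rings are stable under $\tau$. The prime $\mathfrak p_0=\mathfrak pA'\cap B$ has height one, satisfies $\tau^m(\mathfrak p_0)=\mathfrak p_0$ and $\operatorname{Frac}(B/\mathfrak p_0)=E$, and determines $\mathfrak p$ through $\mathfrak p=\mathfrak p_0A'\cap A$.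

The ring $B$ is a unique factorization domain whose units are the monomials. So $\mathfrak p_0=\pi B$ with $\pi=\sum g_i(x)h^i$, $g_i\in K[x^{\pm1}]$, and
\[
\sum q^{mi}g_ih^i=\tau^m(\pi)=\lambda x^\alpha h^\beta\pi\qquad(\lambda\in K^*,\ \alpha,\beta\in\mathbb Z).
\]
Comparing the highest powers of $h$ gives $\beta=0$. Then $q^{mi}g_i=\lambda x^\alpha g_i$ for all $i$, which forces $\alpha=0$ and $q^{mi}=\lambda$ whenever $g_i\ne0$. So only one $g_i$ is nonzero, and $\mathfrak p_0=gB$ with $g\in K[x^{\pm1}]$ irreducible. As $\tau(g)=g$, we get $\tau(\mathfrak p_0)=\mathfrak p_0$ and $\tau(\mathfrak p)=\mathfrak p$. Finally $B/\mathfrak p_0=E_0[h^{\pm1}]$, where $E_0=K[x^{\pm1}]/(g)$ is a finite extension of $K$ on which $\tau$ acts trivially. By Lemma~\ref{lem:semi}(b), $E^{\tau^2}=E_0$.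
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:kernel}}
Suppose that some finitely generated left module $N$ has $\dim_K\ker_z(N)=\infty$.

\emph{Step 1: reduction to a critical $A$-finite module.} The submodule $S\ker_z(N)$ of the noetherian module $N$ is generated by finitely many elements of $\ker_z(N)$, so it is finitely generated over $A$ by \eqref{eq:two}, and it has the same kernel as $N$. So we may assume that $N$ is finitely generated over $A$. Choose an $S$-submodule $N'$ that is maximal among those with $\dim_K\ker_z(N/N')=\infty$, and replace $N$ by $N/N'$. For every nonzero submodule $N''$ the sequence $0\to\ker_z(N'')\to\ker_z(N)\to\ker_z(N/N'')$ is exact and its last term is finite dimensional. Therefore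
\begin{equation}\label{eq:dagger}
\dim_K\ker_z(N'')=\infty\quad\text{for every nonzero $S$-submodule $N''$ of $N$.}
\end{equation}
This property and finite generation over $A$ pass to nonzero submodules. The $A$-torsion submodule of $N$ is an $S$-submodule, since $bn=0$ implies $\tau(b)en=0$ and $\tau^{-1}(b)fn=0$. Replacing $N$ by its torsion submodule if that is nonzero, we may assume that $N\ne0$ is either torsion-free or torsion over $A$.

\emph{Step 2: the torsion-free case.} Here $N$ embeds in the finite dimensional $F$-space $V=F\otimes_AN$, and $e$ extends to $V$ by $e(c\otimes n)=\tau(c)\otimes en$. The map $\varphi=-\tau(a)^{-1}e^2$ on $V$ is $\tau^2$-semilinear, and it fixes $\ker_z(N)$ pointwise by \eqref{eq:kernel}. By Lemma~\ref{lem:semi}, the space of fixed vectors of $\varphi$ has a finite basis $w_1,\dots,w_r$ over $K(x)$, which is independent over $F$. Extend it to an $F$-basis $w_1,\dots,w_m$ of $V$. As $N$ is finitely generated over $A$, there is $0\ne d\in A$ with $dN\subseteq\bigoplus_iAw_i$. Every $l\in\ker_z(N)$ is of the form $\sum_{i\le r}g_iw_i$ with $g_i\in K(x)$, and $dl\in\bigoplus_i Aw_i$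 means $dg_i\in A$. By Lemma~\ref{lem:poles}, $\ker_z(N)$ is finite dimensional, contrary to \eqref{eq:dagger}.

\emph{Step 3: in the torsion case, all associated primes have height one.} Recall that $\operatorname{Ass}(N)$ is the set of primes of $A$ of the form $\operatorname{ann}_A(n)$ with $n\in N$. It is finite because $N$ is finitely generated, and for every $0\ne n\in N$ some member of $\operatorname{Ass}(N)$ contains $\operatorname{ann}_A(n)$. The zero ideal does not occur, as $N$ is torsion. Suppose that a prime of height $2$ occurs. Then $N_0=\{n\in N:\dim_KAn<\infty\}$ is nonzero by Lemma~\ref{lem:A}(a). It is an $S$-submodule, since $Aen=eAn$ and $Afn=fAn$. Being finitely generated over $A$, it is finite dimensional, contrary to \eqref{eq:dagger}.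

\emph{Step 4: associated primes are fixed by $\tau$ and do not contain $a$.} Let $\mathfrak p=\operatorname{ann}_A(n)\in\operatorname{Ass}(N)$. If $en\ne0$, then some $\mathfrak p'\in\operatorname{Ass}(N)$ contains $\operatorname{ann}_A(en)\supseteq\tau(\mathfrak p)$, and $\mathfrak p'=\tau(\mathfrak p)$ because both have height one. In the same way $fn\ne0$ gives $\tau^{-1}(\mathfrak p)\in\operatorname{Ass}(N)$, using $\operatorname{ann}_A(fn)\supseteq\tau^{-1}(\mathfrak p)$. Since $fen=an$ and $efn=\tau(a)n$, we obtain for $\mathfrak p\in\operatorname{Ass}(N)$: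
\[
a\notin\mathfrak p\ \Longrightarrow\ \tau(\mathfrak p)\in\operatorname{Ass}(N),\qquad
a\notin\tau^{-1}(\mathfrak p)\ \Longrightarrow\ \tau^{-1}(\mathfrak p)\in\operatorname{Ass}(N).
\]
Suppose that the primes $\tau^j(\mathfrak p)$, $j\in\mathbb Z$, are distinct. As $\operatorname{Ass}(N)$ is finite, there is $j\ge0$ with $\tau^j(\mathfrak p)\in\operatorname{Ass}(N)$ and $\tau^{j+1}(\mathfrak p)\notin\operatorname{Ass}(N)$, so $a\in\tau^j(\mathfrak p)$. There is also $i\ge0$ with $\tau^{-i}(\mathfrak p)\in\operatorname{Ass}(N)$ and $\tau^{-i-1}(\mathfrak p)\notin\operatorname{Ass}(N)$, so $a\in\tau^{-i-1}(\mathfrak p)$. This contradicts Lemma~\ref{lem:orbits}(a), applied to $\tau^{-i-1}(\mathfrak p)$ with $m=i+j+1$. Hence $\tau^m(\mathfrak p)=\mathfrak p$ for some $m\ge1$. Lemma~\ref{lem:orbits} now gives $a\notin\mathfrak p$ and $\tau(\mathfrak p)=\mathfrak p$, and so also $\tau(a)\notin\mathfrak p$.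

\emph{Step 5: the torsion case.} Fix $\mathfrak p\in\operatorname{Ass}(N)$ and let $M=\{n\in N:\mathfrak pn=0\}\ne0$. It is an $S$-submodule, since $\mathfrak pen=e\tau^{-1}(\mathfrak p)n=e\mathfrak pn$ and $\mathfrak pfn=f\tau(\mathfrak p)n=f\mathfrak pn$. It is finitely generated over $A/\mathfrak p$. It is torsion-free over $A/\mathfrak p$: if $bn=0$ with $b\notin\mathfrak p$ and $0\ne n\in M$, then an associated prime contains $\mathfrak p+bA$ and has height $2$, contrary to Step 3. So $M$ embeds in the finite dimensional space $V=E\otimes_{A/\mathfrak p}M$ over $E=\operatorname{Frac}(A/\mathfrak p)$, to which $e$ extends semilinearly. The image of $\tau(a)$ in $E$ is nonzero, so $\varphi=-\tau(a)^{-1}e^2$ is a $\tau^2$-semilinear map on $V$, and it fixes $\ker_z(M)$ pointwise by \eqref{eq:kernel}. By Lemmas~\ref{lem:semi}(a) and~\ref{lem:orbits}(b),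
\[
\dim_K\ker_z(M)\le[E^{\tau^2}:K]\cdot\dim_EV<\infty,
\]
contrary to \eqref{eq:dagger}. This completes the proof.\hfill$\square$

\begin{remark}[Where the choices are used]\label{rem:choices}
In each variant below Theorem~\ref{thm:kernel} fails. Note that $zS\cap A=0$ holds in all of them, so an infinite dimensional central subalgebra contained in $A$ embeds in $\ker_z(S/zS)$.
\begin{enumerate}
\item[(i)] \emph{$q$ is not a root of unity} (Lemmas~\ref{lem:semi}(b) and~\ref{lem:orbits}). If $q^r=1$, then $K[h^r]$ is central.
\item[(ii)] \emph{The curves $y=\infty$ and $y=0$ are kept} (Lemma~\ref{lem:poles}). Inverting $\ell_\infty$ puts $x$ into $A$, and inverting $\ell_0$ puts $x^{-1}$ into $A$.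
\item[(iii)] \emph{The components of $a=0$ have infinite and different orbits} (Lemma~\ref{lem:orbits}(a)). If $a$ and $\tau(a)$ lie in a common height-one prime $\mathfrak p$, then $A/\mathfrak p$ with $e=f=0$ is a cyclic module killed by $z$. This happens for $\mu=0$ with $\mathfrak p=Y_0$, and for $a=(h-1)(qh-1)$ with $\mathfrak p=H_{q^{-1}}$.
\end{enumerate}
The condition $\mu\notin q^{\mathbb Z}$ serves a different purpose: if $\mu=q^j$, then $(y-\mu)/(y-1)$ is a unit, and the curve $y=\mu$ on which the chains of Section~\ref{sec:modules} end is missing.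
\end{remark}

\section{Growth, and the proof of Theorem~\ref{thm:main}}\label{sec:growth}

The ring $A$ was defined by infinitely many generators, and products in $S$ move the poles of the coefficients along $q^{\mathbb Z}$. In a product of $n$ elements the poles spread over $O(n)$ points and have order $O(n)$, which contributes $n^2$; the exponents of $h$ and of $t$ contribute $n$ each. When $K=k(q)$, the powers of $q$ must be counted as well.

\begin{proposition}\label{prop:GK}
$\operatorname{GK}_k(S)\le4$ if $K=k$, and $\operatorname{GK}_k(S)\le7$ if $K=k(q)$.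
\end{proposition}

\begin{proof}
For integers $N,M,B\ge0$ put $\Delta_N=\prod_{|m|\le N}(y-q^m)$, and let $L(N,M,B)$ be the $k$-span of the elements
\[
q^\alpha y^\gamma\Delta_N^{-M}\qquad\text{with }|\alpha|\le B,\quad0\le\gamma\le(2N+1)M .
\]
Then $L(N,M,B)\,L(N,M',B')\subseteq L(N,M+M',B+B')$. The dimension of $L(N,M,B)$ is $(2N+1)M+1$ if $K=k$, when the powers of $q$ are scalars, and at most $2B+1$ times this number if $K=k(q)$.

Let $V\ni1$ be a finite dimensional $k$-subspace of $S$. A monomial in the elements $(y-q^j)^{-1}$, written over a denominator $\Delta_d^d$ with $d$ large, has as numerator a product of at most $(2d+1)d$ factors $y-q^m$. Clearing the denominators of the coefficients in $K$ as well, we find $d\ge1$, $B_0\ge0$ and $0\ne g\in k[q]$, with $g=1$ if $K=k$, such that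
\[
V\subseteq\sum_{|\beta|,|i|\le d}g^{-1}L(d,d,B_0)\,h^\beta t^i .
\]
So $V^n$ is contained in the span of products
\[
g^{-n}c_1t^{i_1}\cdots c_nt^{i_n}=g^{-n}\prod_{l=1}^n\tau^{s_l}(c_l)\;t^{i_1+\dots+i_n},\qquad s_l=i_1+\dots+i_{l-1},
\]
where $|s_l|\le dn$ and each $c_l$ has the form $c=q^\alpha y^\gamma\Delta_d^{-d}h^\beta$ with $|\alpha|\le B_0$, $0\le\gamma\le(2d+1)d$, $|\beta|\le d$. Put $N=dn+d$. For $|s|\le dn$,
\[
\tau^s(c)=q^{\alpha+s(\beta-\gamma+(2d+1)d)}\,y^\gamma h^\beta\prod_{|j|\le d}(y-q^{s+j})^{-d},
\]
and $|s+j|\le N$. To bring this to the denominator $\Delta_N^d$, multiply numerator and denominator by the $(2N-2d)d$ missing factors $y-q^m$, $|m|\le N$. Their product is an integer combination of terms $q^{\alpha'}y^{\gamma'}$ with $0\le\gamma'\le(2N-2d)d$ and $|\alpha'|\le2N^2d$. Since $\gamma+\gamma'\le(2N+1)d$, we get $\tau^s(c)\in L(N,d,Cn^2)h^\beta$, where $C$ depends only on $d$ and $B_0$. Multiplying $n$ such elements gives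
\[
V^n\subseteq\sum_{|\beta|,|i|\le dn}g^{-n}L(N,dn,Cn^3)\,h^\beta t^i .
\]
There are $O(n^2)$ summands, each of dimension $O(n^2)$ if $K=k$ and $O(n^5)$ if $K=k(q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $S$, $R=K+zS$ and $P=zS$ as in Section~\ref{sec:ring}; there we saw that $P$ is prime with $R/P\cong K$. The ring $S$ is noetherian by Lemma~\ref{lem:S}(b). By Theorem~\ref{thm:kernel} and Proposition~\ref{prop:noeth}, $S_R$ is finitely generated and $R$ is noetherian. By Proposition~\ref{prop:GK}, $\operatorname{GK}_k(R)\le\operatorname{GK}_k(S)<\infty$. By Lemma~\ref{lem:Vn} and Corollary~\ref{cor:over}, the primes $Q_n$ with $n$ odd are pairwise distinct and lie over $P$.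
\end{proof}

\begin{remark}\label{rem:generators}
Generators of $S_R$ can be written down: $S=R+hR+h^{-1}R$. Since $h^{-1}zh=qe+q^{-1}f$ and $q^2\ne1$, we have $zS+h^{-1}zS=eS+fS=\bigoplus_{i\ne0}S_i\oplus(aA+\tau(a)A)$. Let $\mathfrak m=H_1+Y_{q\mu}$ and $\mathfrak m'=H_{q^{-1}}+Y_\mu$. Then $\mathfrak m\mathfrak m'$ is the sum of $H_1Y_\mu=aA$, $H_{q^{-1}}Y_{q\mu}=\tau(a)A$, $H_1H_{q^{-1}}$ and $Y_\mu Y_{q\mu}$. The last two lie in $aA+\tau(a)A$, as one sees on multiplying them by $A=Y_\mu+Y_{q\mu}$ and by $A=H_1+H_{q^{-1}}$. So $A/(aA+\tau(a)A)=A/\mathfrak m\mathfrak m'\cong K\times K$ is spanned by $1$ and $h$, and $S=K+Kh+zS+h^{-1}zS$. On the left the extension is not finite: the left $R$-module $S/zS$ is annihilated by $I$ and contains a copy of $A$, which is infinite dimensional over $K=R/I$.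
\end{remark}

\section{Complements}\label{sec:complements}

\subsection*{All primes lying over $P$}

\begin{theorem}\label{thm:fiber}
The primes of $S$ lying over $P$ are exactly the ideals $Q_n=\operatorname{ann}V_n$ and $Q'_n=\operatorname{ann}V'_n$ with $n$ odd, and these are pairwise distinct.
\end{theorem}

By Lemma~\ref{lem:Vn} and Corollary~\ref{cor:over} it remains to show that a prime lying over $P$ is one of the $Q_n,Q_n'$. A prime $Q$ of finite codimension is the annihilator of the simple module of the simple artinian ring $S/Q$. So the theorem follows from the next two lemmas.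

\begin{lemma}\label{lem:codim}
If a prime $Q$ of $S$ lies over $P$, then $\dim_KS/Q<\infty$.
\end{lemma}

\begin{proof}
Let $S'=S/Q$, let $I'$ be the image of $I$, and let $R'=K+I'\cong R/(Q\cap R)$ be the image of $R$. By hypothesis $Q\cap R\subseteq I$, so $R'/I'\cong K$ and $I'$ is a minimal prime of $R'$; in particular $1\notin I'$. If $I'=0$, then $S'=\ker_z(S')$ is finite dimensional by Theorem~\ref{thm:kernel}. So let $I'\ne0$. The plan is to use the minimality of $I'$ to show that the right ideal $I'$ of $S'$ is generated by an idempotent.

Let $T=\{u\in R':uI'=0\}$. This is an ideal of $R'$ because $R'I'\subseteq I'$, and it is proper. It is prime: if $uR'w\subseteq T$ with $u,w\in R'$, then $0=uI'wI'=(uI')S'(wI')$, so $uI'=0$ or $wI'=0$ since $S'$ is prime. Also $T\ne I'$, because $I'I'=I'S'I'\ne0$. As $I'$ is a minimal prime, $T\not\subseteq I'$. After scaling, $T$ contains an element $g=1-i$ with $i\in I'$, and $g\ne0$. Then $w=iw$ for all $w\in I'$. So $i$ is an idempotent, $I'=iS'$, and $S'/I'\cong gS'$ as right $S$-modules.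

Therefore $gS'g\cong\operatorname{End}_S(S'/I')$. An endomorphism of $S'/I'$ is determined by the image $m$ of $1+I'$, and $mz=0$ because $(1+I')z=0$. So $gS'g$ embeds $K$-linearly in $\ker_z(S'/I')$ and is finite dimensional by Theorem~\ref{thm:kernel}.

Since $S'$ is right noetherian, $S'gS'=\sum_{j=1}^ms_jgS'$ for some $s_j\in S'$. Multiplying on the right by the idempotent $g$ gives $S'g\subseteq\sum_js_j\,gS'g$, so the left ideal $S'g\ne0$ is finite dimensional. An element $u\in S'$ with $uS'g=0$ is zero because $S'$ is prime. Hence $S'$ embeds in $\operatorname{End}_K(S'g)$.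
\end{proof}

\begin{lemma}\label{lem:classify}
Every simple left $S$-module $V$ with $\dim_KV<\infty$ is isomorphic to some $V_n$ or $V'_n$.
\end{lemma}

\begin{proof}
Choose a simple $A$-submodule $Au\cong A/\mathfrak m$ of $V$; then $\mathfrak m$ is maximal and $A/\mathfrak m$ is a finite extension of $K$. The ideals $\tau^i(\mathfrak m)$, $i\in\mathbb Z$, are distinct. Otherwise $\tau^i(\mathfrak m)=\mathfrak m$ for some $i\ge1$, and $\tau^i$ induces a $K$-automorphism of $A/\mathfrak m$, necessarily of finite order $r$, that multiplies the nonzero image of $h$ by $q^i$; this gives $q^{ir}=1$.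

The vectors $e^iu$ and $f^iu$ are annihilated by $\tau^i(\mathfrak m)$ and $\tau^{-i}(\mathfrak m)$. Nonzero vectors annihilated by distinct maximal ideals generate non-isomorphic simple $A$-modules, so they are linearly independent. Hence $e^iu=f^iu=0$ for large $i$. Replacing $u$ by the last nonzero $f^iu$, and $\mathfrak m$ by its annihilator, we may assume $fu=0$. Let $n\ge1$ be least with $e^nu=0$, and put $\mathfrak m_0=\tau^{-1}(\mathfrak m)$. From $\tau(a)u=efu=0$ we get $a\in\mathfrak m_0$. From $ae^{n-1}u=fe^nu=0$ we get $a\in\tau^{n-1}(\mathfrak m)=\tau^n(\mathfrak m_0)$.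

So $\mathfrak m_0$ contains $H_1$ or $Y_\mu$, and it contains $\tau^{-n}(H_1)=H_{q^n}$ or $\tau^{-n}(Y_\mu)=Y_{q^{-n}\mu}$. By the comaximality in Lemma~\ref{lem:A}(b), either $\mathfrak m_0=H_1+Y_{q^{-n}\mu}$, which is the ideal of $\xi_{-1}$, or $\mathfrak m_0=H_{q^n}+Y_\mu$, which is the ideal of $\xi'_{-1}$. In the first case, $\tau^{j+1}(\mathfrak m_0)$ is the ideal of $\xi_j$ by \eqref{eq:chain}, so $A$ acts on $e^ju$ by evaluation at $\xi_j$, and $fe^{j+1}u=ae^ju=a_je^ju$ for $0\le j\le n-2$. Thus $\bigoplus_{j<n}Ke^ju$ is a nonzero $S$-submodule isomorphic to $V_n$, and it equals $V$. The second case gives $V'_n$ by the same words with $\xi'_j$.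
\end{proof}

\subsection*{The annihilator of $S/R$ and the dimensions}
The next two propositions place the example with respect to the positive result quoted in the introduction.

\begin{proposition}\label{prop:ann}
We have $\bigcap_{n\text{ odd}}Q_n=0$ and $r_R(S/R)=0$. In particular $\operatorname{GK}(R/r_R(S/R))=\operatorname{GK}(R)$.
\end{proposition}

\begin{proof}
Let $J$ be the intersection. It is a $K$-subspace stable under $s\mapsto h^{-1}sh$, which acts on $S_i$ as the scalar $q^i$. These scalars are distinct, so $J$ is a graded ideal. If $J\ne0$, multiplying a nonzero homogeneous element by a power of $e$ or $f$ gives $0\ne b\in J\cap A$. Then $b$ vanishes at all points $(q^{-1-j},q^{j+1-n}\mu)$ with $n$ odd and $0\le j<n$. For fixed $j\ge0$ the rational function $b(q^{-1-j},y)\in\Lambda$ has infinitely many zeros, so it is zero. Thus the Laurent polynomial $b\in\Lambda[h^{\pm1}]$ over the domain $\Lambda$ has the infinitely many roots $h=q^{-1-j}$, and $b=0$, a contradiction.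

Let $r\in R$ with $Sr\subseteq R$. Then $SrzS\subseteq RzS\subseteq zS$. For $n$ odd, the image of $SrzS$ in the simple ring $S/Q_n\cong M_n(K)$ is a two-sided ideal consisting of singular matrices, so it is zero. Hence $SrzS\subseteq J=0$, and $r=0$ because $S$ is a domain.
\end{proof}

\begin{proposition}\label{prop:four}
If $K=k$, then $R/P=k$ and $\operatorname{GK}(R)=\operatorname{GK}(S)=4$.
\end{proposition}

\begin{proof}
Let $V$ be the span of $1,h,v,e$. For $0\le j\le N\le n$, $1\le m\le n$ and $0\le\beta\le n$, the space $V^{3n}$ contains
\[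
e^jv^mh^\beta e^{N-j}=q^{j\beta}\,\tau^j(v)^m\,h^\beta t^N,\qquad \tau^j(v)=\frac{q^j}{y-q^j}.
\]
The functions $(y-q^j)^{-m}$ with $j\ge0$, $m\ge1$ are linearly independent by the uniqueness of partial fractions, so these elements are linearly independent. Their number is $\frac12(n+1)(n+2)\cdot n\cdot(n+1)\ge n^4/2$. With Proposition~\ref{prop:GK} this gives $\operatorname{GK}(S)=4$.

It remains to show $\operatorname{GK}(S)\le\operatorname{GK}(R)$. Write $S=\sum_{i=1}^mg_iR$ with $g_1=1$. For a finite dimensional subspace $V\ni1$ of $S$ there is a finite dimensional subspace $W\ni1$ of $R$ with $Vg_i\subseteq\sum_jg_jW$ for all $i$. By induction $V^ng_i\subseteq\sum_jg_jW^n$, and $i=1$ gives $\dim V^n\le m\dim W^n$.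
\end{proof}

So for $K=k$ we have $\operatorname{GK}(R/P)=0<4=\operatorname{GK}(R/r_R(S/R))$, which is consistent with the positive result.

\subsection*{Larger quotients $R/P$}
One might hope that infinitely many primes can lie over $P$ only when $R/P$ is small. Adjoining central variables shows that no lower bound on $\operatorname{GK}(R/P)$ alone forces finiteness.

\begin{proposition}\label{prop:poly}
Let $K=k$, let $d\ge0$ be an integer, and let $X=(X_1,\dots,X_d)$ be central indeterminates. Then $R[X]\subseteq S[X]$ are noetherian, $S[X]$ is a finitely generated right $R[X]$-module, $\operatorname{GK}(R[X])=d+4$, $P[X]$ is a prime with $R[X]/P[X]=k[X]$, so that $\operatorname{GK}(R[X]/P[X])=d$, and the prime $Q_n[X]$ lies over $P[X]$ for every odd $n$.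
\end{proposition}

\begin{proof}
The rings are noetherian by Hilbert's basis theorem, and generators of $S_R$ generate $S[X]$ over $R[X]$. For the dimension, let $U_c$ be the space of polynomials in $X$ of degree at most $c$, so that $\dim U_{cn}$ grows like $n^d$ for fixed $c\ge1$. A finite dimensional subspace of $R[X]$ lies in some $WU_c$ with $1\in W\subseteq R$ finite dimensional, and $(WU_c)^n=W^nU_{cn}$ has dimension $\dim W^n\cdot\dim U_{cn}$. Hence $\operatorname{GK}(R[X])=\operatorname{GK}(R)+d$.

The ideals $P[X]$ and $Q_n[X]$ are prime, with quotients $k[X]$ and $M_n(k[X])$, and $Q_n[X]\cap R[X]=(Q_n\cap R)[X]\subseteq P[X]$ for $n$ odd. Let $P'$ be a prime of $R[X]$ with $(Q_n\cap R)[X]\subseteq P'\subseteq P[X]$. Then $P'\cap R$ is prime, since $uRw\subseteq P'$ with $u,w\in R$ implies $uR[X]w\subseteq P'$. As $Q_n\cap R\subseteq P'\cap R\subseteq P$ and $P$ is minimal over $Q_n\cap R$, we get $P'\cap R=P$, hence $P'\supseteq P[X]$ and $P'=P[X]$.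
\end{proof}

\begin{thebibliography}{9}

\bibitem{SPI}
\emph{Standard prime ideals and lying over for finite extensions of noetherian algebras},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0819DAA33B8736B4\allowbreak AB61FF6807E9B083/\allowbreak S0017089500031591a.pdf/\allowbreak standard-prime-\allowbreak ideals-and-\allowbreak lying-over-\allowbreak for-finite-\allowbreak extensions-of-\allowbreak noetherian-\allowbreak algebras.pdf}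

\end{thebibliography}
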